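
\newtheorem{theorem}{Theorem}[section]
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem*{conjecture}{Conjecture}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Exterior powers and a descent conjecture for quadratic forms}


\begin{abstract}
Let $q$ be a quadratic form over a field $F$ of characteristic different from $2$, and let $\varphi$ be a form over the function field $F(q)$ whose Witt class comes from $W(F)$. It has been conjectured that $\varphi$ is then Witt equivalent to $\psi_{F(q)}$ for some form $\psi$ over $F$ with $\dim\psi\le 2\dim\varphi$. We show that this fails for the generic form $q=\langle t_1,\dots,t_d\rangle$ for every $d\ge 6$, and that no bound $\dim\psi\le C\dim\varphi$ with a constant $C$ holds in general. The counterexamples are exterior powers of the anisotropic part of $q$ over its own function field; for them we compute the minimal dimension of $\psi$ exactly. In the other direction, over the iterated Laurent series field $k((t_1))\cdots((t_d))$ we prove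 the bound $\dim\psi\le\frac d2\dim\varphi$ for the same $q$. Both results come from reading a Witt class as a function on the subsets of $\{1,\dots,d\}$.
\end{abstract}

\section{The question and the results}

\subsection{The question}

Throughout, fields have characteristic different from $2$ and quadratic forms are nondegenerate; the zero form is allowed. We write $W(L)$ for the Witt ring of a field $L$, $\sim$ for Witt equivalence, $\mathbb H\cong\langle 1,-1\rangle$ for the hyperbolic plane, and $\theta_{an}$ for the anisotropic form, unique up to isometry, in a Witt class $\theta$. It has the smallest dimension among all forms in the class. We use the same letter for a form and its Witt class, and say that a class is \emph{represented by} the forms that it contains.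

Let $q$ be a form over $F$ with $\dim q\ge 2$ and $q\not\cong\mathbb H$. Then the projective quadric $q=0$ is integral, and $F(q)$ denotes its function field. Suppose that a form $\varphi$ over $F(q)$ has its Witt class in the image of $W(F)\to W(F(q))$. Then $\varphi\sim\theta_{F(q)}$ for some form $\theta$ over $F$, but nothing is said about the size of $\theta$. How much must the dimension grow when $\varphi$ is descended to $F$? The following answer is proposed in \cite{SD}.

\begin{conjecture}
For every form $q$ over $F$ and every $\varphi\in\operatorname{Im}\bigl(W(F)\to W(F(q))\bigr)$ there is a form $\psi$ over $F$ with $\dim\psi\le 2\dim\varphi$ and $\varphi\sim\psi_{F(q)}$.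
\end{conjecture}

In the simplest cases nothing is lost in the descent. If $\dim q=2$, then $F(q)=F(\sqrt a)$ with $a=-\det q$. Let $\theta$ be an anisotropic form over $F$, with bilinear form $b$, that becomes isotropic over $F(\sqrt a)$. An isotropic vector $x+y\sqrt a$ gives $\theta(x)+a\,\theta(y)=0$ and $b(x,y)=0$. Here $y\neq0$, since otherwise $\theta(x)=0$ with $x\ne 0$; so $\theta(y)\ne0$, and $x,y$ span a subform $\theta(y)\langle 1,-a\rangle$, which is hyperbolic over $F(\sqrt a)$. Removing it does not change $\theta_{F(\sqrt a)}$ in the Witt ring. Repeating this, one reaches $\psi$ with $\psi_{F(q)}$ anisotropic, hence $\dim\psi\le\dim\varphi$. If $\dim q\ge3$ and $q$ is isotropic, then $F(q)/F$ is purely transcendental (see Section~\ref{sec:facts}), so $\theta_{an}$ stays anisotropic over $F(q)$ and again $\dim\theta_{an}\le\dim\varphi$.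

For anisotropic $q$ of larger dimension there is one obvious form to test. Over $F(q)$ the form $q$ becomes isotropic, $q\cong\mathbb H\perp q_1$, and $\varphi=q_1$ descends to $q$ at the cost of two extra dimensions. When $q=\langle t_1,\dots,t_4\rangle$ is generic, nothing smaller than dimension $4$ works for the binary form $q_1$ (Section~\ref{sec:small}). So the factor $2$ is the smallest one could hope for. We show that it is not enough, and that the forms which defeat it are the exterior powers of $q_1$.

\subsection{The results}

Let $k$ be any field of characteristic different from $2$, let $d\ge3$, and put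
\[
F_0=k(t_1,\dots,t_d)\ \subset\ F=k((t_1))\cdots((t_d)),\qquad q=\langle t_1,\dots,t_d\rangle .
\]
Let $K$ be $F_0$ or $F$. Over $K(q)$ write $q\cong\mathbb H\perp q_1$; by Witt cancellation $q_1$ is well defined up to isometry, and $\dim q_1=d-2$. For a form $p=\langle a_1,\dots,a_n\rangle$ the exterior power $\Lambda^mp$ is the form with diagonal entries $\prod_{i\in I}a_i$, $I\subset\{1,\dots,n\}$, $|I|=m$ (see Section~\ref{sec:ext}). For $0\le m\le d-2$ set
\[
\varphi_m=\Lambda^m(q_1)\ \text{ over }K(q),\qquad
\psi_m=\mathop{\perp}\limits_{0\le j\le m,\ j\equiv m\,(2)}\Lambda^jq\ \text{ over }K,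
\]
so that $\dim\varphi_m=\binom{d-2}m$, and put
\[
A=A(d,m)=\sum_{j=0}^m\binom{d-1}j .
\]

\begin{theorem}\label{thm:A}
Let $K=F_0$ or $K=F$, and let $0\le m\le d-2$. Then $(\psi_m)_{K(q)}\sim\varphi_m$, the form $\varphi_m$ is anisotropic, and the minimal dimension of a form $\psi$ over $K$ with $\psi_{K(q)}\sim\varphi_m$ is exactly $\min(A,\,2^{d-1}-A)$.
\end{theorem}

\begin{corollary}\label{cor:main}
Let $K=F_0$ or $K=F$.
\begin{enumerate}
\item[(1)] For $d=6$ and $m=2$ one has $\dim\varphi_2=6$, while every form $\psi$ over $K$ with $\psi_{K(q)}\sim\varphi_2$ has $\dim\psi\ge16>12$. Thus the conjecture is false.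
\item[(2)] For every $d\ge6$ the conjecture fails for $q=\langle t_1,\dots,t_d\rangle$ over $K$.
\item[(3)] For $d=2m+2$ with $m\ge1$ one has $\dim\varphi_m=\binom{2m}m$, and the minimal dimension of a form $\psi$ over $K$ with $\psi_{K(q)}\sim\varphi_m$ is
\[
4^m\ \ge\ \sqrt{2m+1}\,\dim\varphi_m\ \ge\ \sqrt{1+\log_2\dim\varphi_m}\cdot\dim\varphi_m .
\]
Hence no bound $\dim\psi\le C\dim\varphi$ with a constant $C$ is valid.
\end{enumerate}
\end{corollary}

In (1) the forms are explicit: $\psi_2=\langle1\rangle\perp\Lambda^2q$ and $\varphi_2=\Lambda^2q_1$. The dimension $d=6$ is the first in which the forms $\varphi_m$ contradict the conjecture: by Theorem~\ref{thm:A} the largest value of (minimal $\dim\psi$)$/\dim\varphi_m$ over $0\le m\le d-2$ is $1$, $2$, $\frac53$ for $d=3,4,5$.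

For this $q$ and a fixed $d$ the loss is bounded, at least over the Laurent series field.

\begin{theorem}\label{thm:B}
Let $F=k((t_1))\cdots((t_d))$ and $q=\langle t_1,\dots,t_d\rangle$ with $d\ge3$. Every $\varphi\in\operatorname{Im}(W(F)\to W(F(q)))$ satisfies $\varphi\sim\psi_{F(q)}$ for some form $\psi$ over $F$ with $\dim\psi\le\frac d2\dim\varphi$.
\end{theorem}

\begin{corollary}\label{cor:Cd}
Let $F=k((t_1))\cdots((t_d))$ and $q=\langle t_1,\dots,t_d\rangle$ with $d\ge3$, and let $C_d$ be the smallest constant such that every $\varphi\in\operatorname{Im}(W(F)\to W(F(q)))$ is Witt equivalent to $\psi_{F(q)}$ for some form $\psi$ over $F$ with $\dim\psi\le C_d\dim\varphi$. For $d=2m+2$, $m\ge1$,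
\[
\sqrt{2m+1}\ \le\ \frac{4^m}{\binom{2m}m}\ \le\ C_d\ \le\ m+1 .
\]
In particular $C_4=2$ and $\frac83\le C_6\le3$.
\end{corollary}

Thus over $k((t_1))\cdots((t_4))$ the conjectured inequality holds for $q=\langle t_1,\dots,t_4\rangle$ and is sharp. The two theorems differ in scope: Theorem~\ref{thm:A} and Corollary~\ref{cor:main} hold over both $F_0$ and $F$, but Theorem~\ref{thm:B} is proved over $F$ only, because its proof uses that every Witt class over $F$ is a combination of the $\langle t_I\rangle$, $t_I=\prod_{i\in I}t_i$, with coefficients in $W(k)$. We claim no upper bound over $F_0$; in particular, we do not claim that the conjectured inequality holds for the generic $4$-dimensional form over $k(t_1,\dots,t_4)$. Nor do we decide it for arbitrary $q$ of dimension $4$ or $5$.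

\section{The idea in dimensions four and six}\label{sec:small}

Write $[d]=\{1,\dots,d\}$, $t_I=\prod_{i\in I}t_i$ for $I\subset[d]$, and $I\triangle J$ for the symmetric difference. For $n\in W(k)$ let $|n|$ be the dimension of $n_{an}$. Then
\[
|n+n'|\le|n|+|n'|,\qquad |-n|=|n|,\qquad |n|=0\iff n=0 .
\]
Elements of $W(k)$ act on $W(L)$ for every field $L\supset k$ through $W(k)\to W(L)$. For $i\ne j$ put $L_{ij}=F(\sqrt{-t_it_j})$.

In this section we work over $F$ and use the following, proved in Section~\ref{sec:laurent}. Every $\theta\in W(F)$ is uniquely $\sum_{I\subset[d]}n_I\langle t_I\rangle$ with $n_I\in W(k)$, and $\dim\theta_{an}=\sum_I|n_I|$. Over $L_{ij}$ we have $t_it_j=-1$ up to squares, so $\langle t_I\rangle$ and $\langle t_{I\triangle\{i,j\}}\rangle$ become negatives of each other; and this is the only collapse: if one member is kept from each pair $\{I,I\triangle\{i,j\}\}$, coefficients in $W(k)$ are again unique over $L_{ij}$. Thus a class over $F$ is a function $I\mapsto n_I$ on the subsets of $[d]$, and passing to $L_{ij}$ records its differences along the \emph{moves}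 $I\leftrightarrow I\triangle\{i,j\}$.

\subsection*{Dimension four: the factor $2$ is needed}

Let $d=4$ and $\varphi=q_1$, a binary form, and suppose that a form $\psi$ over $F$, with class $\sum n_I\langle t_I\rangle$, satisfies $\psi_{F(q)}\sim q_1$. (Over $F_0$ the same bound is contained in Theorem~\ref{thm:A}.) Put $L=L_{12}$. Since $\langle t_1,t_2\rangle\cong\mathbb H$ over $L$, the form $q$ is isotropic over $L$, so $L(q)/L$ is purely transcendental and $W(L)\to W(L(q))$ is injective. Both $\psi$ and $q$ become equivalent to $q_1$ over $F(q)\subset L(q)$, so $\psi_L=q_L=\langle t_3,t_4\rangle$ in $W(L)$. Comparing coefficients at sets of odd size gives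
\[
n_{\{3\}}-n_{\{1,2,3\}}=1,\quad n_{\{4\}}-n_{\{1,2,4\}}=1,\quad n_{\{1\}}-n_{\{2\}}=0,\quad n_{\{1,3,4\}}-n_{\{2,3,4\}}=0 .
\]
The corresponding equations hold for all pairs $i,j$ in place of $1,2$. So $n$ takes one value $a$ on the four singletons, one value $b$ on the four triples, and $a-b=1$. As $a$ and $b$ are not both $0$,
\[
\dim\psi\ \ge\ 4|a|+4|b|\ \ge\ 4=2\dim q_1 .
\]

\subsection*{Dimension six: the factor $2$ is exceeded}

What made this work? The comparison with the fields $L_{ij}$ determines $n$ up to a constant on the even sets and a constant on the odd sets. The function belonging to $q$ is the indicator function of the singletons, which are half of the odd sets; so no choice of the constant makes it small. In general, let $S$ be a family of subsets of $[d]$, all of the same parity, and let $\theta=\sum_{I\in S}\langle t_I\rangle$. Then the following holds.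
\begin{itemize}
\item Every $\psi$ over $F$ with $\psi_{F(q)}\sim\theta_{F(q)}$ has dimension at least $\min(|S|,2^{d-1}-|S|)$. Indeed, on the sets of the parity of $S$ the coefficient function of $\psi$ is $1+\gamma$ on $S$ and $\gamma$ off $S$, for some $\gamma\in W(k)$ (Lemma~\ref{lem:kernel}), and $\gamma$, $1+\gamma$ are not both $0$.
\item Every $\varphi\sim\theta_{F(q)}$ has dimension at least the number of pairs $\{I,I\triangle\{i,j\}\}$ separated by $S$ (one member in $S$, one outside), for each $i\ne j$. This is Lemma~\ref{lem:boundary}.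
\end{itemize}
To violate the conjecture we want a family $S$ that fills about half of the sets of its parity but has a small boundary in the direction of every move. This is an isoperimetric problem, and balls are the natural candidates. For $d=6$ take the $1+15=16$ even sets of size at most $2$, half of all $32$ even sets. A move $\{i,j\}$ separates $I$ from $I\triangle\{i,j\}$ exactly when one of them has size $2$ and avoids $i$ and $j$, so that the other has size $4$. That leaves $\binom42=6$ pairs. The form is $\theta=\langle1\rangle\perp\Lambda^2q$, and a representative over $F(q)$ of dimension $6$ would give ratio $\frac{16}6>2$.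

The boundary is only a \emph{lower} bound for $\dim\varphi$, so a form attaining it still has to be found. Exterior powers supply it. By the rules recalled in Section~\ref{sec:ext},
\[
\Lambda^2q\cong\Lambda^2(\mathbb H\perp q_1)\cong\Lambda^2\mathbb H\perp(\mathbb H\otimes q_1)\perp\Lambda^2q_1\sim\langle-1\rangle\perp\Lambda^2q_1
\]
over $F(q)$. Hence $\langle1\rangle\perp\Lambda^2q\sim\Lambda^2q_1$ over $F(q)$, and $\dim\Lambda^2q_1=\binom42=6$. The rest of the paper makes this precise, for all $d$ and $m$.

\section{Exterior powers and a hyperbolic plane}\label{sec:ext}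

If $(V,b)$ is a symmetric bilinear space, $\Lambda^mV$ carries the form $\det\bigl(b(v_i,w_j)\bigr)$. The construction is compatible with isometries and extension of scalars. If $e_1,\dots,e_n$ is an orthogonal basis with $b(e_i,e_i)=a_i$, then the vectors $e_I=e_{i_1}\wedge\dots\wedge e_{i_m}$ for $I=\{i_1<\dots<i_m\}$ form an orthogonal basis of $\Lambda^mV$ with values $a_I=\prod_{i\in I}a_i$. So for $p=\langle a_1,\dots,a_n\rangle$
\[
\Lambda^mp\cong\mathop{\perp}\limits_{|I|=m}\langle a_I\rangle ,
\]
which is nondegenerate and depends only on the isometry class of $p$. Here $\Lambda^0p=\langle1\rangle$, and $\Lambda^mp=0$ for $m>n$. Splitting index sets gives $\Lambda^m(p\perp p')\cong\mathop{\perp}_{0\le i\le m}\Lambda^ip\otimes\Lambda^{m-i}p'$. In terms of the polynomial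
\[
\lambda_T(p)=\sum_{m\ge0}(\Lambda^mp)\,T^m\in W(L)[T]
\]
attached to a form $p$ over $L$, this says $\lambda_T(p\perp p')=\lambda_T(p)\lambda_T(p')$.

The polynomial $\lambda_T(p)$ is not an invariant of the Witt class of $p$, and this is what we exploit. For the hyperbolic plane, $\Lambda^1\mathbb H=0$ in the Witt ring and $\Lambda^2\mathbb H=\langle1\cdot(-1)\rangle=\langle-1\rangle$, so
\[
\lambda_T(\mathbb H)=1-T^2 .
\]

For $\varepsilon\in\{0,1\}$ let
\[
e_\varepsilon=\mathop{\perp}\limits_{|I|\equiv\varepsilon\,(2)}\langle t_I\rangle\cong\mathop{\perp}\limits_{j\equiv\varepsilon\,(2)}\Lambda^jq ,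
\]
a form of dimension $2^{d-1}$ defined over $F_0$.

\begin{proposition}\label{prop:ext}
Let $K=F_0$ or $K=F$. Then $(\psi_m)_{K(q)}\sim\varphi_m$ for $0\le m\le d-2$, and $(e_0)_{K(q)}\sim(e_1)_{K(q)}\sim0$.
\end{proposition}

\begin{proof}
Over $K(q)$ we have $q\cong\mathbb H\perp q_1$, hence $\lambda_T(q)=(1-T^2)\lambda_T(q_1)$. Dividing by $1-T^2$ in $W(K(q))[[T]]$ gives
\[
\lambda_T(q_1)=(1+T^2+T^4+\cdots)\,\lambda_T(q) ,
\]
and the coefficient of $T^m$ is
\begin{equation}\label{eq:tele}
\Lambda^mq_1=\sum_{0\le j\le m,\ j\equiv m\,(2)}\Lambda^jq\qquad\text{in }W(K(q)),\quad m\ge0 .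
\end{equation}
For $m\le d-2$ this is the first assertion. For $m\in\{d-1,d\}$ the left side is $0$, because $m>\dim q_1$, and the right side is $e_\varepsilon$ with $\varepsilon\equiv m\pmod2$. Both parities occur.
\end{proof}

\begin{remark}
In the tensor product $\langle1,t_1t_d\rangle\otimes\cdots\otimes\langle1,t_{d-1}t_d\rangle$ the entry belonging to $J\subset[d-1]$ is, up to a square, $t_J$ or $t_{J\cup\{d\}}$, according as $|J|$ is even or odd. So this $(d-1)$-fold Pfister form is $e_0$, and $e_1\cong t_de_0$. The bijection $I\mapsto I\setminus\{d\}$ from the sets of a given parity to the subsets of $[d-1]$ is the picture of the ``$(d-1)$-cube'' in which the balls of Section~\ref{sec:proofA} live.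
\end{remark}

\section{Witt classes as functions on subsets}\label{sec:laurent}

\subsection{Three facts on function fields}\label{sec:facts}

Let $p$ be a form of dimension $n\ge3$ over a field $L$.

(i) Over every field $M\supset L$ the polynomial $p$ is irreducible, since a product of two linear forms has rank at most $2$. So the quadric $p=0$ stays integral over $M$. Its projection to the quadric over $L$ is dominant, which gives an embedding $L(p)\subset M(p)$.

(ii) If $p$ is isotropic, then in suitable coordinates $p=xy+p'(z_1,\dots,z_{n-2})$. On the chart $y=1$ the equation reads $x=-p'(z)$, so $L(p)=L(z_1,\dots,z_{n-2})$ is purely transcendental over $L$.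

(iii) An anisotropic form over $L$ stays anisotropic over a purely transcendental extension. An isotropic vector involves only finitely many variables, so by induction it suffices to treat $L(z)$. Clear denominators and common powers of $z$ in an isotropic vector, and set $z=0$; this gives an isotropic vector over $L$.

\subsection{The Laurent series field and its extensions $L_{ij}$}

Let $v$ be the standard valuation on $F=k((t_1))\cdots((t_d))$: it is trivial on $k$, has residue field $k$ and value group $\Gamma=\mathbb Z^d$ (ordered lexicographically, the last coordinate being the most significant), and $v(t_i)=e_i$, the $i$th standard basis vector. The next lemma says that values modulo squares keep forms over $k$ apart.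

\begin{lemma}\label{lem:springer}
Let $L/F$ be a field extension with an extension of $v$ to $L$ that has value group $\Gamma_L$ and residue field $k$. Let $\mathcal S$ be a family of subsets $I\subset[d]$ whose values $v(t_I)$ are pairwise distinct modulo $2\Gamma_L$, and for $I\in\mathcal S$ let $\sigma_I$ be an anisotropic form over $k$. Then $\mathop{\perp}_{I\in\mathcal S}t_I\sigma_I$ is anisotropic over $L$.
\end{lemma}

\begin{proof}
Let $\sigma$ be one of the $\sigma_I$, written in diagonal form over $k$, and let $x\ne0$ be a vector over $L$. Choose a coordinate $x_r$ of minimal value. The coordinates of $y=x/x_r$ lie in the valuation ring and one of them is $1$, so the reduction $\bar y$ is a nonzero vector over $k$ and $\sigma(\bar y)\ne0$. Hence $v(\sigma(y))=0$ and $v(\sigma(x))=2v(x_r)\in2\Gamma_L$. Now let $(x_I)_{I\in\mathcal S}$ be a nonzero vector for the whole form. The terms $t_I\sigma_I(x_I)$ with $x_I\neq0$ have values congruent to $v(t_I)$ modulo $2\Gamma_L$, so these values are pairwise distinct, and the sum of the terms is nonzero.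
\end{proof}

\begin{lemma}\label{lem:coords}
\begin{enumerate}
\item[(a)] Every $\theta\in W(F)$ is uniquely $\theta=\sum_{I\subset[d]}n_I\langle t_I\rangle$ with $n_I\in W(k)$, and $\dim\theta_{an}=\sum_I|n_I|$.
\item[(b)] Let $i\ne j$. Every class $\sum_{I\not\ni j}c_I\langle t_I\rangle$ over $L_{ij}$ with $c_I\in W(k)$ has anisotropic dimension $\sum_{I\not\ni j}|c_I|$; in particular the $c_I$ are determined by the class. For $\theta$ as in \textup{(a)},
\[
\theta_{L_{ij}}=\sum_{I\not\ni j}\bigl(n_I-n_{I\triangle\{i,j\}}\bigr)\langle t_I\rangle ,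
\]
so $\dim(\theta_{L_{ij}})_{an}=D_{ij}(\theta)$, where
\[
D_{ij}(\theta)=\frac12\sum_{I\subset[d]}\bigl|n_I-n_{I\triangle\{i,j\}}\bigr| .
\]
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For a field $E$ of characteristic $\ne2$, every element of $E((t))^*$ is $at^r$ times a square, with $a\in E^*$ and $r\in\{0,1\}$, because every series $1+c_1t+c_2t^2+\cdots$ is a square. By induction every element of $F^*$ is $at_I$ times a square, with $a\in k^*$ and $I\subset[d]$. Diagonalizing and grouping, every form over $F$ is isometric to some $\mathop{\perp}_It_I\sigma_I$ with $\sigma_I$ over $k$. Its Witt class is $\sum_In_I\langle t_I\rangle$, where $n_I$ is the class of $\sigma_I$, and we may replace $\sigma_I$ by its anisotropic part, of dimension $|n_I|$. The values $v(t_I)=\sum_{i\in I}e_i$ are distinct modulo $2\Gamma$, so Lemma~\ref{lem:springer} with $L=F$ shows that the resulting form is anisotropic. This is the dimension formula. If $\sum_In_I\langle t_I\rangle=0$, the formula gives $|n_I|=0$, hence $n_I=0$, for all $I$; applied to differences, this is uniqueness.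

(b) Let $L=L_{ij}$ and $s=\sqrt{-t_it_j}$, and extend $v$ to $L$. Then $f=v(s)=(e_i+e_j)/2\notin\Gamma$. In particular $s\notin F$, so $[L:F]=2$. Since ramification index times residue degree is at most $2$, the ramification index is $2$, the residue field is $k$, and $\Gamma_L=\Gamma+\mathbb Zf$. As $e_j=2f-e_i$, the group $\Gamma_L$ has basis $\{e_l\}_{l\ne j}\cup\{f\}$. So the $t_I$ with $j\notin I$ have values distinct modulo $2\Gamma_L$, and Lemma~\ref{lem:springer}, applied to anisotropic representatives of the $c_I$, gives the first claim; uniqueness follows as in (a).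

Let $I'=I\triangle\{i,j\}$. Then $t_It_{I'}$ equals $t_it_j$ up to squares, and $t_it_j=-s^2$; hence $\langle t_{I'}\rangle_L\cong\langle-t_I\rangle_L$. Each pair $\{I,I'\}$ has exactly one member not containing $j$, which gives the formula for $\theta_L$. In the sum defining $D_{ij}$ each pair is counted twice, whence the factor $\frac12$.
\end{proof}

\subsection{The boundary bound and the kernel}

The fields $L_{ij}$ are useful because $q$ becomes isotropic over them, so that passing on to $L_{ij}(q)$ loses nothing.

\begin{lemma}\label{lem:boundary}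
Let $\theta\in W(F)$ and suppose that $\theta_{F(q)}$ is represented by a form of dimension $r$. Then $D_{ij}(\theta)\le r$ for all $i\ne j$.
\end{lemma}

\begin{proof}
Let $L=L_{ij}$. Over $L$ we have $\langle t_i,t_j\rangle\cong t_i\langle1,t_it_j\rangle\cong t_i\langle1,-1\rangle\cong\mathbb H$, so $q_L$ is isotropic. Since $d\ge3$, facts (i) and (ii) give $F(q)\subset L(q)$ with $L(q)/L$ purely transcendental. Over $L(q)$ the class $\theta$ is represented by a form of dimension $r$, while $(\theta_L)_{an}$ stays anisotropic by (iii). So $\dim(\theta_L)_{an}\le r$, and Lemma~\ref{lem:coords}(b) applies.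
\end{proof}

Two classes $\theta,\theta'$ over $F$ are descents of the same class over $F(q)$ exactly when they differ by an element of the kernel of $W(F)\to W(F(q))$. The case $r=0$ of Lemma~\ref{lem:boundary} identifies this kernel.

\begin{lemma}\label{lem:kernel}
$\ker\bigl(W(F)\to W(F(q))\bigr)=W(k)\,e_0+W(k)\,e_1$. Equivalently, $\theta=\sum n_I\langle t_I\rangle$ lies in the kernel if and only if $n_I$ depends only on the parity of $|I|$.
\end{lemma}

\begin{proof}
By definition of $e_\varepsilon$, the sum $W(k)e_0+W(k)e_1$ consists of the classes whose coefficients depend only on the parity of $|I|$; by Proposition~\ref{prop:ext} it lies in the kernel. Conversely, let $\theta$ lie in the kernel. Then $D_{ij}(\theta)=0$ by Lemma~\ref{lem:boundary}, so $n_I=n_{I\triangle\{i,j\}}$ for all $I$ and all $i\ne j$. If $|I|\equiv|J|\pmod2$, then $I\triangle J$ has even size and is a disjoint union of pairs, so $J$ is reached from $I$ by moves and $n_I=n_J$.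
\end{proof}

\section{The minimal dimension for exterior powers}\label{sec:proofA}

Let
\[
B_m=\{I\subset[d]:\ |I|\equiv m\,(2),\ |I|\le m\},\qquad
B_m^c=\{I\subset[d]:\ |I|\equiv m\,(2),\ |I|>m\}.
\]
Since $\Lambda^jq=\mathop{\perp}_{|I|=j}\langle t_I\rangle$, we have $\psi_m=\mathop{\perp}_{I\in B_m}\langle t_I\rangle$. Under the bijection $I\mapsto J=I\setminus\{d\}$ from $\{I:|I|\equiv m\,(2)\}$ to the subsets of $[d-1]$, the family $B_m$ corresponds to the Hamming ball $\{J:|J|\le m\}$. Indeed $|J|\le|I|$. Conversely, if $|J|=m$ then $I=J$ because $|I|\equiv m\pmod2$, and if $|J|<m$ then $|I|\le|J|+1\le m$. Hence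
\[
\dim\psi_m=|B_m|=\sum_{j=0}^m\binom{d-1}j=A,\qquad |B_m^c|=2^{d-1}-A .
\]

\begin{proof}[Proof of Theorem~\ref{thm:A}]
The equivalence $(\psi_m)_{K(q)}\sim\varphi_m$ is part of Proposition~\ref{prop:ext}.

\emph{Lower bound.} Let $\psi$ be a form over $K$ with $\psi_{K(q)}\sim\varphi_m$. Even if $K=F_0$ we may test the dimension of $\psi$ over $F$: by fact (i), $K(q)\subset F(q)$, so $\psi_{F(q)}\sim(\varphi_m)_{F(q)}\sim(\psi_m)_{F(q)}$. By Lemma~\ref{lem:kernel}, $\psi_F=\psi_m+\alpha e_0+\beta e_1$ in $W(F)$ with $\alpha,\beta\in W(k)$. Let $\gamma$ be the coefficient, $\alpha$ or $\beta$, of the $e_\varepsilon$ with $\varepsilon\equiv m\pmod2$. The coefficient of $\langle t_I\rangle$ in $\psi_F$ is $1+\gamma$ for $I\in B_m$ and $\gamma$ for $I\in B_m^c$. By Lemma~\ref{lem:coords}(a),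
\[
\dim\psi\ \ge\ \dim(\psi_F)_{an}\ \ge\ A\,|1+\gamma|+(2^{d-1}-A)\,|\gamma| .
\]
Since $1\ne0$ in $W(k)$, the classes $\gamma$ and $1+\gamma$ are not both $0$. So at least one of $|\gamma|,|1+\gamma|$ is at least $1$, and $\dim\psi\ge\min(A,2^{d-1}-A)$.

\emph{The bound is attained.} The form $\psi_m$ has dimension $A$. The form $\psi'=\mathop{\perp}_{I\in B_m^c}\langle-t_I\rangle$ has dimension $2^{d-1}-A$, and $\psi'=\psi_m-e_\varepsilon$ in $W(K)$ with $\varepsilon\equiv m\pmod2$. So $\psi'_{K(q)}\sim\varphi_m$ by Proposition~\ref{prop:ext}.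

\emph{Anisotropy.} We compute the boundary of $B_m$ in the direction $\{1,2\}$. Over $F$ the coefficients of $\psi_m$ are $1$ on $B_m$ and $0$ elsewhere, so $D_{12}(\psi_m)$ is the number of pairs $\{I,I\triangle\{1,2\}\}$ with exactly one member in $B_m$. If $I$ contains exactly one of $1,2$, both members have the same size, and both or neither lie in $B_m$. Otherwise the pair is $\{I,I\cup\{1,2\}\}$ with $1,2\notin I$. If the second member lies in $B_m$, so does the first; and $B_m$ contains only the first if and only if $|I|\equiv m\pmod2$ and $|I|\le m<|I|+2$, that is, $|I|=m$. Hence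
\[
D_{12}(\psi_m)=\binom{d-2}m=\dim\varphi_m .
\]
If $\varphi_m$ were isotropic over $K(q)$, it would be isotropic over $F(q)\supset K(q)$, and splitting off a hyperbolic plane would represent $(\psi_m)_{F(q)}$ by a form of dimension $\dim\varphi_m-2$. This contradicts Lemma~\ref{lem:boundary}.
\end{proof}

\section{Failure of the conjecture}

\begin{proof}[Proof of Corollary~\ref{cor:main}]
(1) For $d=6$ and $m=2$ we have $\dim\varphi_2=\binom42=6$, $A=1+5+10=16$ and $2^5-A=16$. By Theorem~\ref{thm:A}, $\varphi_2\sim(\psi_2)_{K(q)}$ lies in the image of $W(K)$, and every $\psi$ over $K$ with $\psi_{K(q)}\sim\varphi_2$ has $\dim\psi\ge16>12=2\dim\varphi_2$.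

(2) Let $R_m=4^m/\binom{2m}m$. Then
\[
\frac{R_{m+1}}{R_m}=\frac{4(m+1)^2}{(2m+2)(2m+1)}=\frac{2m+2}{2m+1}>1,\qquad R_2=\frac{16}6=\frac83,\qquad R_3=\frac{64}{20}=\frac{16}5 .
\]
\emph{Even $d=2m+2\ge6$.} By the symmetry of the binomial coefficients, $A=\sum_{j\le m}\binom{2m+1}j$ is half of $2^{2m+1}$, so $A=2^{d-1}-A=4^m$. Also $\dim\varphi_m=\binom{2m}m$. By Theorem~\ref{thm:A} the ratio (minimal $\dim\psi$)$/\dim\varphi_m$ is $R_m\ge R_2=\frac83>2$.

\emph{Odd $d=2r+1\ge7$.} Take $m=r-1$. By symmetry again
\[
A=\sum_{j\le r-1}\binom{2r}j=\frac12\Bigl(4^r-\binom{2r}r\Bigr)\le 4^r-A=2^{d-1}-A ,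
\]
so the minimal dimension of $\psi$ is $A$. Since $\dim\varphi_m=\binom{2r-1}{r-1}=\frac12\binom{2r}r$, the ratio is $R_r-1\ge R_3-1=\frac{11}5>2$.

(3) For $d=2m+2$, $m\ge1$, the computation in the even case of (2), which did not use $m\ge2$ before its last inequality, gives $\dim\varphi_m=\binom{2m}m$ and minimal dimension $4^m$. From $\binom{2m}m/4^m=\prod_{j=1}^m\frac{2j-1}{2j}$ and $2m+1=\prod_{j=1}^m\frac{2j+1}{2j-1}$ we get
\[
(2m+1)\Bigl(\binom{2m}m\Big/4^m\Bigr)^2=\prod_{j=1}^m\frac{(2j-1)(2j+1)}{(2j)^2}\le1,
\]
that is, $4^m\ge\sqrt{2m+1}\binom{2m}m$. Since $\binom{2m}m\le4^m$, also $2m\ge\log_2\dim\varphi_m$, which gives the second inequality. As $m\to\infty$ the ratio is at least $\sqrt{2m+1}$ and hence unbounded.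
\end{proof}

\section{An upper bound over the Laurent series field}

We now let $\varphi$ be arbitrary. Lemma~\ref{lem:boundary} bounds the differences of the coefficient function $n$ of a descent $\theta$ along each kind of move by $\dim\varphi$. Lemma~\ref{lem:kernel} allows us to subtract from $n$ a constant on the even sets and a constant on the odd sets. So we want a Poincar\'e inequality: a function with small differences is close, on average, to a constant. The constants to try are the values of $n$ itself, and averaging over them finds a good one.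

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Choose $\theta=\sum n_I\langle t_I\rangle\in W(F)$ with $\theta_{F(q)}\sim\varphi$. By Lemma~\ref{lem:boundary}, $D_{ij}(\theta)\le\dim\varphi$ for all $i\ne j$. For an even set $J_0$ and an odd set $J_1$ (that is, $|J_0|$ even and $|J_1|$ odd) put
\[
\theta'=\theta-n_{J_0}e_0-n_{J_1}e_1 .
\]
Then $\theta'_{F(q)}\sim\varphi$ by Lemma~\ref{lem:kernel}, and by Lemma~\ref{lem:coords}(a)
\[
\dim\theta'_{an}=\sum_{|I|\text{ even}}|n_I-n_{J_0}|+\sum_{|I|\text{ odd}}|n_I-n_{J_1}| .
\]
Choose $J_0$ to minimize the first sum and $J_1$ to minimize the second. There are $2^{d-1}$ candidates for each, and a minimum is at most the average, so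
\begin{equation}\label{eq:avg}
\dim\theta'_{an}\ \le\ \frac1{2^{d-1}}\sum_{|I|\equiv|J|\,(2)}|n_I-n_J|
=\frac1{2^{d-1}}\sum_{|U|\text{ even}}\ \sum_{J\subset[d]}|n_{J\triangle U}-n_J| ,
\end{equation}
where the first sum is over ordered pairs $(I,J)$ and we have put $U=I\triangle J$.

Fix an even set $U$ and write it as a disjoint union of pairs $P_1,\dots,P_s$ with $s=|U|/2$. Going from $J$ to $J\triangle U$ by the moves $P_1,\dots,P_s$ in turn, the triangle inequality gives
\[
\sum_J|n_{J\triangle U}-n_J|\ \le\ \sum_{l=1}^s\ \sum_{J}\bigl|n_{J\triangle P_1\triangle\cdots\triangle P_l}-n_{J\triangle P_1\triangle\cdots\triangle P_{l-1}}\bigr|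
=\sum_{l=1}^s\ \sum_J|n_{J\triangle P_l}-n_J| ,
\]
where in the last step $J\triangle P_1\triangle\cdots\triangle P_{l-1}$ has been taken as the new summation index $J$ in the inner sum. If $P_l=\{i,j\}$, this inner sum is $2D_{ij}(\theta)\le2\dim\varphi$. So the whole expression is at most $2s\dim\varphi=|U|\dim\varphi$.

Each $i\in[d]$ lies in exactly $2^{d-2}$ even subsets of $[d]$, hence $\sum_{|U|\text{ even}}|U|=d\,2^{d-2}$. Inserting this in \eqref{eq:avg},
\[
\dim\theta'_{an}\ \le\ \frac{d\,2^{d-2}}{2^{d-1}}\dim\varphi=\frac d2\dim\varphi ,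
\]
and $\psi=\theta'_{an}$ has the required properties.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:Cd}]
Theorem~\ref{thm:B} shows that $C_d$ exists and that $C_d\le\frac d2=m+1$. (It is the supremum of the ratios (minimal $\dim\psi$)$/\dim\varphi$ over all $\varphi$ of positive dimension in the image; for $\dim\varphi=0$ one takes $\psi=0$.) Corollary~\ref{cor:main}(3) with $K=F$ gives $C_d\ge4^m/\binom{2m}m\ge\sqrt{2m+1}$. For $d=4$ both bounds for $C_d$ are $4/\binom21=2$; for $d=6$ they are $16/\binom42=\frac83$ and $3$.
\end{proof}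

\begin{thebibliography}{9}
\bibitem{SD}
\emph{A Second Descent Problem For Quadratic Forms},
\texttt{https://www.math.uni-bielefeld.de/lag/man/077.pdf}.
\end{thebibliography}

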